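\title{Weakenings of R-mingle with bounded fusion powers: the intersection, the finite model property, and undecidability}

\begin{abstract}
For $n\ge1$ let $\mathbf R_n$ be the extension of the relevant logic $\mathbf R$ algebraized by the de Morgan monoids satisfying $x^{n+1}=x^n$, so that $\mathbf R_1$ is R-mingle. Since $\mathbf R$ is undecidable, it cannot be the case both that $\mathbf R=\bigcap_n\mathbf R_n$ and that every $\mathbf R_n$ has the finite model property. We show that both statements fail. One explicit formula is a theorem of every $\mathbf R_n$ but not of $\mathbf R$, and not even of $\mathbf{KR}$. Another is valid in all finite de Morgan monoids but is a theorem of no $\mathbf R_n$ with $n\ge3$. Moreover, every set of formulas between $\mathbf R$ and some $\mathbf R_n$ with $n\ge4$ is undecidable. All countermodels are algebras of subsets of rational vector spaces.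
\end{abstract}

\section{The question and the results}\label{sec:intro}

We work with the algebraic semantics of the relevant logic $\mathbf R$ of Anderson and Belnap.

\begin{definition}\label{def:dmm}
A \emph{de Morgan monoid} is a structure $(M,\wedge,\vee,\neg,\circ,e)$ such that
\begin{itemize}
\item[(M1)] $(M,\wedge,\vee)$ is a distributive lattice, with order $\le$;
\item[(M2)] $\neg$ is an order-inverting involution;
\item[(M3)] $(M,\circ,e)$ is a commutative monoid;
\item[(M4)] $a\circ b\le c$ if and only if $a\circ\neg c\le\neg b$;
\item[(M5)] $a\le a\circ a$.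
\end{itemize}
The operation $\circ$ is called \emph{fusion}. We write $ab$ for $a\circ b$, $a^k$ for the $k$-fold fusion, and $a^0=e$. Implication is defined by $a\to b=\neg(a\,\neg b)$. Fusion binds more strongly than $\wedge$ and $\vee$, and these bind more strongly than $\to$.
\end{definition}

A \emph{formula} is built from variables by $\wedge,\vee,\neg,\to$. Since $ab=\neg(a\to\neg b)$, fusion may be used in formulas as an abbreviation. A \emph{term} may in addition contain the constant $e$ (written $t$ in logic). A term $\alpha$ is \emph{valid} in $M$ if $e\le\alpha$ under every valuation of the variables in $M$, and \emph{refuted} in $M$ otherwise. For a de Morgan monoid or a class of them, $\mathrm{Log}$ denotes the set of valid formulas. Let $\mathcal K$ be the class of all de Morgan monoids, $\mathcal K_{\mathrm{fin}}$ the class of finite ones, and $\mathcal K_n$ ($n\ge1$) the class of those satisfying $x^{n+1}=x^n$. Then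
\[
\mathbf R=\mathrm{Log}\,\mathcal K,\qquad \mathbf R_n=\mathrm{Log}\,\mathcal K_n ,
\]
and $\mathbf R_1$ is the logic $\mathbf{RM}$ (R-mingle) of idempotent de Morgan monoids. Dunn gave the logics $\mathbf R_n$ a set-theoretical semantics, that is, a frame semantics in the style of Routley and Meyer; we use only the algebras. If $\mathbf R$ is formulated with $t$ or $\circ$ among its primitives, everything below remains true, because the formulas that we construct need neither.

A \emph{logic} is a set of formulas that contains $\mathbf R$ and is closed under substitution, modus ponens and adjunction (from $\alpha$ and $\beta$ infer $\alpha\wedge\beta$). Every set $\mathrm{Log}\,M$ is a logic, because $e\le a\to b$ means $a\le b$ (Lemma~\ref{lem:arith}). The logic $\mathbf{KR}$ is the least logic containing $p\wedge\neg p\to q$. A logic $L$ has the \emph{finite model property} if every formula outside $L$ is refuted in a finite de Morgan monoid that validates $L$. For $L=\mathbf R_n$ the de Morgan monoids validating $L$ are exactly the members of $\mathcal K_n$, since $p^{n+1}\to p^n$ and $p^n\to p^{n+1}$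 belong to $\mathbf R_n$.

Fusion is the operation that combines premises: $ab\le c$ is equivalent to $b\le a\to c$. The power $a^k$ thus stands for $k$ uses of the premise $a$. Axiom (M5) yields $a\le a^2\le a^3\le\cdots$, the logic $\mathbf{RM}$ collapses this chain, and $\mathbf R_n$ stops it at the $n$th step. Hence $\mathbf R_1\supseteq\mathbf R_2\supseteq\cdots\supseteq\mathbf R$. In a finite de Morgan monoid all these chains stop after a bounded number of steps, so that $\mathcal K_{\mathrm{fin}}\subseteq\bigcup_n\mathcal K_n$ (Lemma~\ref{lem:arith}(d)) and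
\begin{equation}\label{eq:chain}
\mathbf R\ \subseteq\ \bigcap_{n\ge1}\mathbf R_n\ \subseteq\ \mathrm{Log}\,\mathcal K_{\mathrm{fin}} .
\end{equation}
Consider the two statements
\begin{itemize}
\item[(i)] $\mathbf R=\bigcap_{n\ge1}\mathbf R_n$;
\item[(ii)] every $\mathbf R_n$ has the finite model property.
\end{itemize}
Statement (i) says that the first inclusion in \eqref{eq:chain} is an equality, and (ii) implies that the second one is. It is known that $\mathbf R$ is undecidable, and this rules out that both hold. Indeed, $\mathbf R$ is recursively enumerable, since $\mathcal K$ is defined by finitely many first-order axioms; and if $\mathbf R=\mathrm{Log}\,\mathcal K_{\mathrm{fin}}$, then a search through all finite de Morgan monoids enumerates the complement of $\mathbf R$ as well. The question, posed in \cite{Handbook}, is which of (i) and (ii) fails.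

The first case speaks for (ii): $\mathbf R_1=\mathbf{RM}$ has the finite model property, a result of Meyer (see Dunn \cite{Dunn}). The shape of the axioms speaks for (i): the characteristic formula $p^{n+1}\to p^n$ of $\mathbf R_n$ is already lost in $\mathbf R_{n+1}$ (Example~\ref{ex:axes}), so none of the added axioms survives in the intersection, and one may expect that nothing beyond $\mathbf R$ does. In fact both statements fail.

The countermodels are of one kind. For a vector space $V$ over $\mathbb Q$, let $S(V)$ be the set of all $X\subseteq V$ that are closed under multiplication by $\mathbb Q^*=\mathbb Q\setminus\{0\}$, with $\cap$, $\cup$ and set complement as $\wedge,\vee,\neg$, with fusion $X+Y=\{x+y:x\in X,\ y\in Y\}$, and with $e=\{0\}$. This is a de Morgan monoid, and $S(\mathbb Q^d)\in\mathcal K_n$ for $n\ge d\ge2$ (Lemma~\ref{lem:SV}).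

\begin{theorem}\label{thm:intersection}
There is a formula in $\bigcap_n\mathbf R_n$ that is not in $\mathbf{KR}$. Hence $\mathbf R\ne\bigcap_n\mathbf R_n$.
\end{theorem}

\begin{theorem}\label{thm:fmp}
There is a formula that is valid in every finite de Morgan monoid and refuted in $S(\mathbb Q^3)$. Hence no logic $L$ with $\mathbf R\subseteq L\subseteq\mathrm{Log}\,S(\mathbb Q^3)$ has the finite model property. In particular, no $\mathbf R_n$ with $n\ge3$ has it.
\end{theorem}

\begin{corollary}\label{cor:chain}
$\mathbf R\subsetneq\bigcap_n\mathbf R_n\subsetneq\mathrm{Log}\,\mathcal K_{\mathrm{fin}}$.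
\end{corollary}

\begin{proof}
The first inclusion in \eqref{eq:chain} is strict by Theorem~\ref{thm:intersection}. The formula of Theorem~\ref{thm:fmp} lies in $\mathrm{Log}\,\mathcal K_{\mathrm{fin}}$ and not in $\mathbf R_3$, because $S(\mathbb Q^3)\in\mathcal K_3$.
\end{proof}

\begin{theorem}\label{thm:undec}
Every set of formulas $L$ with $\mathbf R\subseteq L\subseteq\mathrm{Log}\,S(\mathbb Q^4)$ is undecidable. This covers $\mathbf R$, $\mathbf{KR}$, $\bigcap_n\mathbf R_n$, every $\mathbf R_n$ with $n\ge4$, and every set of formulas between $\mathbf R$ and such an $\mathbf R_n$.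
\end{theorem}

We do not settle whether $\mathbf R_2$ has the finite model property; this does not affect the answer to the question.

The three proofs follow one pattern. A finite list of inequalities describes a configuration of subspaces and points in some $S(V)$. One then shows, by computing in an arbitrary de Morgan monoid, that a finiteness condition forces every solution of the list to be degenerate. For Theorem~\ref{thm:intersection} the configuration is an infinite set of coordinate axes matched with a proper subset of itself, and bounded powers forbid it (Section~\ref{sec:length}). For Theorem~\ref{thm:fmp} it is an infinite orbit of a composite of two central projections between lines, and finiteness forbids it (Sections~\ref{sec:persp} and~\ref{sec:fmp}). For Theorem~\ref{thm:undec} it is an orbit of two commuting maps of this kind, colored by a tiling of the quadrant (Section~\ref{sec:undec}). Section~\ref{sec:prelim} turns statements of the form ``these inequalities imply that one'' into formulas.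

\section{From quasi-inequations to formulas}\label{sec:prelim}

\subsection*{Arithmetic in de Morgan monoids}
By (M2), $\neg$ is an anti-automorphism of the lattice, so $\neg(x\wedge y)=\neg x\vee\neg y$ and $\neg(x\vee y)=\neg x\wedge\neg y$. It need not be a lattice complement.

\begin{lemma}\label{lem:arith}
In every de Morgan monoid $M$ the following hold.
\begin{itemize}
\item[(a)] $xy\le w\iff x\,\neg w\le\neg y\iff y\le x\to w$. In particular $x\le w\iff e\le x\to w$. Also $e\to w=w$.
\item[(b)] Fusion is monotone and $x(y\vee y')=xy\vee xy'$. If $M$ has a least element $\bot$, then $x\bot=\bot$.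
\item[(c)] If $xA\le A$, then $x\,\neg A\le\neg A$.
\item[(d)] $x^k\le x^{k+1}$ for $k\ge1$, and $\mathcal K_n\subseteq\mathcal K_{n+1}$. If $M$ has $m$ elements, then $M\in\mathcal K_m$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The first equivalence is (M4), and $x\,\neg w\le\neg y$ is equivalent to $y\le\neg(x\,\neg w)$ by (M2). Take $y=e$ for the special case. Finally $e\to w=\neg(e\,\neg w)=w$.

(b) If $y\le y'$, then $y\le y'\le x\to xy'$, so $xy\le xy'$. For every $w$, the inequality $x(y\vee y')\le w$ means $y\vee y'\le x\to w$, which means that $xy\le w$ and $xy'\le w$. And $x\bot\le w$ holds for every $w$, since $\bot\le x\to w$.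

(c) This is (M4) with $a=x$ and $b=c=A$.

(d) Multiply $x\le x^2$ by $x^{k-1}$, and multiply $x^{n+1}=x^n$ by $x$. If $|M|=m$, the chain $x\le x^2\le\dots\le x^{m+1}$ is not strictly increasing, so $x^{k+1}=x^k$ for some $k\le m$, and multiplying by $x^{m-k}$ gives $x^{m+1}=x^m$.
\end{proof}

One computation recurs in all three proofs. In $S(V)$, let $A$ be a subspace and $\xi\in A$. If $\gamma+\xi\in A$, then $\gamma\in A$, by subtraction. A de Morgan monoid has no subtraction, but part (c) supplies a substitute.

\begin{lemma}[Subtraction]\label{lem:sub}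
If $xA\le A$ and $g\le k\vee\neg A$, then $gx\wedge A\le(kx\wedge A)\vee(A\wedge\neg A)$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:arith}(b),(c), $gx\le kx\vee x\,\neg A\le kx\vee\neg A$. Meet with $A$ and use distributivity.
\end{proof}

The hypothesis $xA\le A$ holds whenever $AA\le A$ and $x$ is a power $y^j$ ($j\ge0$) of some $y\le A$. This is the form in which the lemma is applied.

\subsection*{Internalizing the premises}
A \emph{quasi-inequation} $Q$ consists of finitely many \emph{premises} $u_i\le v_i$ ($1\le i\le m$) and a \emph{conclusion} $u\le v$, all between terms. It \emph{holds} in $M$ if every valuation that satisfies the premises satisfies the conclusion, and it \emph{fails} in $M$ otherwise. To express $Q$ by a single term, one wants to put the implications $u_i\to v_i$ into an antecedent. The difficulty is that a derivation of the conclusion may use the premises many times or not at all, while the antecedent of $\to$ is available exactly once. Conjoining $e$ removes the difficulty: an element $c\le e$ satisfies $cx\le x$, so it can be discarded, and $c^2=c$, so it can be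 reused. Put
\[
\beta_Q=\Big(e\wedge\bigwedge_{i=1}^m(u_i\to v_i)\Big)\to(u\to v).
\]
In the rest of this section $\mathcal C$ is one of the classes $\mathcal K$, $\mathcal K_n$, $\mathcal K_{\mathrm{fin}}$.

\begin{lemma}\label{lem:quasi}
\begin{itemize}
\item[(a)] If $Q$ fails in $M$, then $\beta_Q$ is refuted in $M$.
\item[(b)] If $Q$ holds in every member of $\mathcal C$, then $\beta_Q$ is valid in every member of $\mathcal C$.
\end{itemize}
\end{lemma}

\begin{proof}
We fix a valuation and identify terms with their values.

(a) If all premises hold and the conclusion does not, then $e\le u_i\to v_i$ for all $i$. So the antecedent of $\beta_Q$ equals $e$, and $\beta_Q=u\to v\not\ge e$.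

(b) Suppose that $\beta_Q$ is refuted in $M\in\mathcal C$. With $c=e\wedge\bigwedge_i(u_i\to v_i)$ this means $c\not\le u\to v$. The premises need not hold in $M$, so we pass to a quotient in which $c$ becomes $e$. From $c\le e$ and (M5) we get $c\le c^2\le ce=c$. Define $x\le_c y$ by $cx\le y$.

The relation $\le_c$ contains $\le$, since $cx\le ex=x$. It is transitive: $cx\le y$ and $cy\le w$ give $cx=c(cx)\le cy\le w$. If $cx\le y$ and $cx'\le y'$, then
\[
c(x\wedge x')\le cx\wedge cx'\le y\wedge y',\qquad c(x\vee x')=cx\vee cx'\le y\vee y',
\]
\[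
cxx'=(cx)(cx')\le yy',\qquad c\,\neg y\le\neg x .
\]
So the relation $x\equiv y$, defined by $x\le_c y$ and $y\le_c x$, is a congruence, and the quotient $\overline M$ satisfies every equation that holds in $M$. Its lattice order is induced by $\le_c$: we have $\overline x\le\overline y$ iff $x\equiv x\wedge y$ iff $cx\le x\wedge y$ iff $cx\le y$. The axioms (M1), (M3), (M5) and $\neg\neg x=x$ are equations, $\neg$ inverts $\le_c$ as just shown, and (M4) holds in $\overline M$ because $(ca)b\le d$ is equivalent to $(ca)\,\neg d\le\neg b$. So $\overline M$ is a de Morgan monoid. It satisfies $x^{n+1}=x^n$ if $M$ does and is finite if $M$ is, so $\overline M\in\mathcal C$. In $\overline M$ the premises hold, since $c\le u_i\to v_i$ means $cu_i\le v_i$, and the conclusion fails, since $cu\not\le v$. Thus $Q$ fails in $\overline M$.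
\end{proof}

It remains to remove the constant $e$. A term only sees the part of $M$ generated by the values of its variables, and that part has an identity element definable without $e$.

\begin{lemma}\label{lem:elim}
Let $\beta$ be a term in the variables $p_1,\dots,p_k$, let $p_0$ be a new variable, let $\tau=\bigwedge_{i=0}^k(p_i\to p_i)$, and let $\beta^*$ be the formula obtained from $\beta$ by replacing $e$ with $\tau$. If $\beta$ is refuted in $M$, so is $\beta^*$. If $\beta$ is valid in every member of $\mathcal C$, so is $\beta^*$.
\end{lemma}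

\begin{proof}
Let $a_1,\dots,a_k$ refute $\beta$ in $M$ and put $a_0=e$. Then $a_0\to a_0=e$ and $a_i\to a_i\ge e$, so $\tau$ has the value $e$, and $\beta^*$ has the same value as $\beta$. (This is the purpose of $p_0$.)

Now let $\beta$ be valid throughout $\mathcal C$, let $M\in\mathcal C$ and $a_0,\dots,a_k\in M$, and write $\tau$ for the value of $\tau$; then $e\le\tau$. Let $S$ be the closure of $\{a_0,\dots,a_k\}$ under $\wedge,\vee,\neg,\circ$. It contains $\tau$. We show that $\tau b\le b$ for all $b\in S$. For $b=a_i$ this is $\tau\le a_i\to a_i$. If it holds for $b$ and $b'$, then $\tau(b\wedge b')\le\tau b\wedge\tau b'\le b\wedge b'$, $\tau(b\vee b')=\tau b\vee\tau b'\le b\vee b'$, $\tau bb'\le bb'$, and $\tau\,\neg b\le\neg b$ by Lemma~\ref{lem:arith}(c). Since also $b=eb\le\tau b$, the element $\tau$ is an identity for fusion on $S$. So $(S,\wedge,\vee,\neg,\circ,\tau)$ is a de Morgan monoid, and it lies in $\mathcal C$. The value of $\beta^*$ in $M$ is the value of $\beta$ in this monoid, so it lies above $\tau$, and hence above $e$.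
\end{proof}

Write $\alpha_Q=(\beta_Q)^*$. The two lemmas together give the tool that we use from now on.

\begin{proposition}\label{prop:transl}
The formula $\alpha_Q$ is computable from $Q$. If $Q$ fails in $M$, then $\alpha_Q\notin\mathrm{Log}\,M$. If $\mathcal C$ is $\mathcal K$, $\mathcal K_n$ or $\mathcal K_{\mathrm{fin}}$ and $Q$ holds in every member of $\mathcal C$, then $\alpha_Q\in\mathrm{Log}\,\mathcal C$.
\end{proposition}

\section{The vector space models}\label{sec:SV}

For $0\ne w\in V$ write $[w]=\mathbb Q^*w$, and write $\langle\ \rangle$ for linear span. The atoms of $S(V)$ are $\{0\}$ and the sets $[w]$, which are the points of the projective space of $V$. An element of $S(V)$ is thus a set of projective points, with or without the extra atom $\{0\}$. A nonempty $X\in S(V)$ satisfies $X+X\subseteq X$ exactly when it is a subspace. We write $X^k$ for the $k$-fold sum $X+\dots+X$.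

\begin{lemma}\label{lem:SV}
$S(V)$ is a de Morgan monoid whose reduct $(S(V),\wedge,\vee,\neg)$ is a Boolean algebra, and $\mathbf{KR}\subseteq\mathrm{Log}\,S(V)$. If $\dim V=d$ with $2\le d<\infty$, then $S(V)\in\mathcal K_n$ for all $n\ge d$.
\end{lemma}

\begin{proof}
Unions, intersections, complements and sums of $\mathbb Q^*$-closed sets are $\mathbb Q^*$-closed, and (M1)--(M3) are laws of set algebra and vector addition. For (M4), let $X+Y\subseteq Z$, $x\in X$ and $w\notin Z$. If $y=x+w$ were in $Y$, then $w=(-x)+y\in X+Y\subseteq Z$, because $-x\in X$. So $X+\neg Z\subseteq\neg Y$. The converse is the same implication applied to $X,\neg Z,\neg Y$. Axiom (M5) holds because $x=\frac12x+\frac12x$. Since $X\cap\neg X=\emptyset$, the logic $\mathrm{Log}\,S(V)$ contains $p\wedge\neg p\to q$, and so it contains $\mathbf{KR}$.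

Let $\dim V=d\ge2$. By Lemma~\ref{lem:arith}(d) it suffices to show $X^{d+1}\subseteq X^d$. If $X$ is $\emptyset$ or $\{0\}$, all its positive powers equal $X$. Otherwise pick $0\ne x\in X$, and let $y\in X^{d+1}$. If $y=0$, then $y=x+(-x)\in X^2\subseteq X^d$. If $y\neq0$, write $y=y_1+\dots+y_m$ with $y_i\in X$ and $m\ge1$ minimal. Suppose $\sum_i\kappa_iy_i=0$ with $\kappa_j\ne0$. Then $y=\sum_i(1-\kappa_i/\kappa_j)y_i$. The $j$th coefficient vanishes, the terms with nonzero coefficient lie in $X$, and there is at least one such term as $y\ne0$. This contradicts the minimality of $m$. So $y_1,\dots,y_m$ are linearly independent, $m\le d$, and $y\in X^m\subseteq X^d$.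
\end{proof}

The assumption $d\ge2$ enters in the case $y=0$, and it is needed: $S(\mathbb Q)=\{\emptyset,\{0\},\mathbb Q^*,\mathbb Q\}$ is not in $\mathcal K_1$, since $\mathbb Q^*+\mathbb Q^*=\mathbb Q$.

\begin{example}[Coordinate axes]\label{ex:axes}
Let $(a_i)_{i\in I}$ be linearly independent and $s=\{0\}\cup\bigcup_{i\in I}[a_i]$. Then $s^m$ is the set of vectors in $\langle a_i\rangle_{i\in I}$ with at most $m$ nonzero coordinates: a sum of $m$ elements of $s$ has this form, and a vector with $j\le m$ nonzero coordinates is a sum of $j$ multiples of the $a_i$ and $m-j$ zeros. So the powers of $s$ grow strictly for exactly $|I|$ steps. Taking a basis of $\mathbb Q^{n+1}$, we see that $p^{n+1}\to p^n$ is refuted in $S(\mathbb Q^{n+1})\in\mathcal K_{n+1}$. Hence $\mathbf R_{n+1}\subsetneq\mathbf R_n$ for all $n\ge1$.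
\end{example}

\section{Counting with powers: $\mathbf R\neq\bigcap_n\mathbf R_n$}\label{sec:length}

A formula in $\bigcap_n\mathbf R_n$ has a fixed length, yet it must exploit the law $x^{N+1}=x^N$ for every $N$. It cannot mention the bound, so it has to describe a situation in which any bound improves itself. For $x\ge e$ in a de Morgan monoid, let the \emph{length} $\ell(x)$ be the least $n\ge0$ with $x^{n+1}\le x^n$, and $\infty$ if there is none. Multiplying by $x$ shows that $\ell(x)\le n$ if and only if $x^{n+1}\le x^n$. Moreover $\ell(x)=0$ if and only if $x=e$, and $\ell(x)\le N$ in members of $\mathcal K_N$. By Example~\ref{ex:axes}, the length of a union of independent axes is the number of axes. So length is a way of counting, and we shall write down the statement that a set of finite size cannot be matched with a proper part of itself. This needs two lemmas: adding an independent axis raises the length, and a matching preserves it.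

\subsection*{Adding an axis}
Let $s$ be a union of axes in a subspace $W$, let $v=[a_0]$ with $a_0\notin W$, and let $r=s\cup v$. What the algebra can say about $v$ is that it lies outside $W$ and that $v+v=\{0\}\cup v$. This leads to the hypotheses
\begin{equation}\label{eq:axis}
WW\le W,\quad W\wedge\neg W\le e,\quad e\le s\le W,\quad v\le\neg W,\quad e\le v^2\le e\vee v .
\end{equation}
The condition $W\wedge\neg W\le e$ says that $\neg W$ is nearly a complement of $W$. Since all elements whose length we measure lie above $e$, an error below $e$ is harmless.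

Consider the smallest case, $\ell(r)\le1$, where we expect $s=e$. In $S(V)$ the reason is that a nonzero $a_1\in s$ would give $a_0+a_1\in r^2$, a vector that lies neither in $W$ nor in $v$. In an arbitrary de Morgan monoid, $r^2\le r$ gives $vs\le s\vee v$. Since $sW\le W$, we have $vs\le s\,\neg W\le\neg W$, so the part $s\le W$ contributes at most $W\wedge\neg W\le e$, and $vs\le e\vee v$. To cancel $v$, multiply by $v$ and use $e\le v^2$: this gives $s\le v^2s\le v\vee v^2\le e\vee v$. Meeting with $W$ removes $v$, so $s\le e$. The general case has the same three moves.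

\begin{lemma}\label{lem:axis}
Assume \eqref{eq:axis} and let $r=s\vee v$. If $n\ge1$ and $\ell(r)\le n$, then $\ell(s)\le n-1$.
\end{lemma}

\begin{proof}
We have $v^i\le e\vee v$ for $i\ge1$, by induction: $v^{i+1}\le v(e\vee v)=v\vee v^2\le e\vee v$. Since $e\le s$, the powers $s^j$ ($j\ge0$) increase. Expanding $r^n=\bigvee_{i=0}^n v^is^{n-i}$ and estimating $v^is^{n-i}\le s^{n-i}\vee vs^{n-i}\le s^n\vee vs^{n-1}$ for $i\ge1$, we obtain
\[
vs^n\le r^{n+1}\le r^n\le s^n\vee vs^{n-1}.
\]
For all $j\ge0$ we have $s^jW\le W$, hence $s^j\le W$ (as $e\le W$) and $vs^j\le s^j\,\neg W\le\neg W$ by Lemma~\ref{lem:arith}(c). Meeting the display with $\neg W$ gives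
\[
vs^n\le(s^n\wedge\neg W)\vee vs^{n-1}\le(W\wedge\neg W)\vee vs^{n-1}\le e\vee vs^{n-1}.
\]
Multiply by $v$, and use $e\le v^2\le e\vee v$ and $v\le vs^{n-1}$:
\[
s^n\le v^2s^n\le v\vee v^2s^{n-1}\le(e\vee v)s^{n-1}.
\]
Since $e\vee v\le e\vee\neg W$ and $s^n\le W$, Lemma~\ref{lem:sub} yields
$s^n\le(e\vee v)s^{n-1}\wedge W\le s^{n-1}\vee(W\wedge\neg W)\le s^{n-1}\vee e=s^{n-1}$.
\end{proof}

Both conditions that make $v$ a new axis are needed. In $S(V)$ take $W=\langle a_1\rangle=s$, so that $\ell(s)=1$. With $v=[a_1]$ only $v\le\neg W$ fails, with $v=\emptyset$ only $e\le v^2$ fails, and in both cases $r=s$.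

\subsection*{Matching two sets of axes}
Let $x$ be the union of $\{0\}$ and axes $[a_i]$, let $y$ be the union of $\{0\}$ and axes $[b_i]$, with all $a_i,b_i$ independent, and let $B=\langle b_i\rangle$. The matching $a_i\leftrightarrow b_i$ is recorded by the subspace $g=\langle a_i-b_i\rangle$: each of $x,y$ is contained in the sum of the other with $g$, and $g$ meets $B$ only in $0$. These properties suffice.

\begin{lemma}\label{lem:copy}
Let $e\le x$, $e\le y\le B$, $BB\le B$, $B\wedge\neg B\le e$, $gg\le g\le e\vee\neg B$, $x\le yg$ and $y\le xg$. Then $\ell(y)\le\ell(x)$.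
\end{lemma}

\begin{proof}
Let $x^{m+1}\le x^m$ with $m\ge0$. Since $g^{m+1}\le g$,
\[
y^{m+1}\le x^{m+1}g^{m+1}\le x^mg\le(yg)^mg=y^mg^{m+1}\le y^mg .
\]
Also $y^{m+1}\le B$ and $y^mB\le B$. By Lemma~\ref{lem:sub} with $k=e$, we get $y^{m+1}\le y^mg\wedge B\le y^m\vee(B\wedge\neg B)\le y^m\vee e=y^m$.
\end{proof}

Without $g\le e\vee\neg B$ the lemma fails: in $S(V)$ take $g=y=B=V\ne\{0\}$ and $x=\{0\}$.

\subsection*{Proof of Theorem~\ref{thm:intersection}}
We want to match $r=s\vee v$ with $s$. A direct matching $a_i\mapsto a_{i+1}$ is not available, because its subspace $\langle a_{i+1}-a_i\rangle$ lies inside the span of the $a_i$. So we pass through a third family $u$ of axes in an independent subspace. Let $Q_1$ be the quasi-inequation in the variables $A,B,W,g,h,s,v,u$, with $r$ abbreviating $s\vee v$, whose conclusion is $v\le e$ and whose premises are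
\begin{itemize}
\item[(P1)] $YY\le Y$ and $Y\wedge\neg Y\le e$ for $Y=A,B,W$;
\item[(P2)] $e\le s\le W$, \ $v\le\neg W$, \ $e\le v^2\le e\vee v$;
\item[(P3)] $r\le A$, \ $e\le u\le B$;
\item[(P4)] $gg\le g\le e\vee\neg B$, \ $hh\le h\le e\vee\neg A$;
\item[(P5)] $s\le ug$, \ $u\le sg$, \ $u\le rh$, \ $r\le uh$.
\end{itemize}

\emph{$Q_1$ holds in every member of $\mathcal K_N$, $N\ge1$.} Assume the premises. Then $e\le s\le r$, and $n=\ell(r)\le N$ is finite; this is the only use of the law $x^{N+1}=x^N$. Suppose $n\ge1$. Lemma~\ref{lem:axis} gives $\ell(s)\le n-1$. Lemma~\ref{lem:copy}, applied to $(x,y,B,g)=(s,u,B,g)$ and then to $(u,r,A,h)$, gives $\ell(r)\le\ell(u)\le\ell(s)\le n-1$, a contradiction. So $\ell(r)=0$, and $v\le r=e$.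

\emph{$Q_1$ fails in $S(V)$ for $V$ with basis $\{a_i,b_i:i\ge0\}$.} Take
\[
A=\langle a_i\rangle_{i\ge0},\quad B=\langle b_i\rangle_{i\ge0},\quad W=\langle a_i\rangle_{i\ge1},\quad
g=\langle a_{i+1}-b_i\rangle_{i\ge0},\quad h=\langle b_i-a_i\rangle_{i\ge0},
\]
\[
v=[a_0],\qquad s=\{0\}\cup\bigcup_{i\ge1}[a_i],\qquad u=\{0\}\cup\bigcup_{i\ge0}[b_i].
\]
(P1) holds because $A,B,W$ are subspaces and $Y\cap\neg Y=\emptyset$, and (P3) holds by definition. For (P2), $v\cap W=\emptyset$, and $v+v=\langle a_0\rangle=\{0\}\cup v$, since $0=a_0-a_0$ and $v\subseteq v+v$. For (P4), $g$ and $h$ are subspaces; a vector $\sum_i\lambda_i(a_{i+1}-b_i)$ lies in $B$ only if all $\lambda_i$ vanish, and a vector $\sum_i\lambda_i(b_i-a_i)$ lies in $A$ only if all $\lambda_i$ vanish. The four inclusions in (P5) follow, in order, from $0=0+0$ and nonzero multiples of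
\[
a_{i+1}=b_i+(a_{i+1}-b_i),\quad b_i=a_{i+1}-(a_{i+1}-b_i),\quad b_i=a_i+(b_i-a_i),\quad a_i=b_i-(b_i-a_i).
\]
The conclusion fails, as $a_0\ne0$.

By Proposition~\ref{prop:transl}, $\alpha_{Q_1}$ lies in every $\mathbf R_N$ and not in $\mathrm{Log}\,S(V)$, which contains $\mathbf{KR}$ by Lemma~\ref{lem:SV}. Since $\mathbf R\subseteq\mathbf{KR}$, the theorem follows. \qed

\section{Perspectivities}\label{sec:persp}

The model $S(\mathbb Q^d)$ has bounded powers but infinitely many points. To tell it from finite algebras we need term-definable maps on points, together with inequalities that force these maps to be bijections in every de Morgan monoid. Central projection between two lines of a projective space has this property. In $S(V)$, let $A$ and $B$ be planes through $0$ (projective lines) inside a three-dimensional subspace, and let $g$ be a one-dimensional subspace of it (a projective point, together with $0$) lying in neither plane. For a point $x$ of $A$, the sum $g+x$ consists of the points on the line through $g$ and $x$ other than $g$, and $(g+x)\cap B$ is the point where that line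 meets $B$. So the projection from $g$ is the term $gx\wedge B$.

In an abstract de Morgan monoid there are no points. Their place is taken by the elements on which $\neg$ is a true complement, and the error term $A\wedge\neg A$ of Lemma~\ref{lem:sub} must now vanish exactly. This requires a least element, which is not in the language and need not exist. A variable can play its part.

\begin{lemma}[Definable bottom]\label{lem:bottom}
Let $z,y_1,\dots,y_k\in M$ satisfy
\begin{equation}\label{eq:Z}
z\,\neg z\le z,\qquad z\le e\le\neg z,\qquad z\le y_i\le\neg z\quad(1\le i\le k).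
\end{equation}
Then $z$ is the least and $\neg z$ the greatest element of the subalgebra generated by $z,y_1,\dots,y_k$.
\end{lemma}

\begin{proof}
The interval $I=\{y:z\le y\le\neg z\}$ contains $e$, $z$ and all $y_i$, and it is closed under $\wedge,\vee,\neg$. Let $y,y'\in I$. Then $z\le z^2\le yy'$ by (M5). Also $yz\le(\neg z)z\le z\le\neg y'$, which by (M4) is equivalent to $yy'\le\neg z$. So $I$ is closed under fusion and contains the subalgebra.
\end{proof}

A subalgebra of a de Morgan monoid is a de Morgan monoid, finite if the original is, and inequalities between terms are unaffected by passing to the subalgebra generated by the values of the variables. So if a quasi-inequation has among its premises the inequalities \eqref{eq:Z} for $z$ and all its other variables $y_i$, we may assume, when proving that it holds, that $z=\bot$. In $S(V)$ the inequalities \eqref{eq:Z} hold for $z=\emptyset$ and arbitrary $y_i$.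

For the rest of this section $M$ has a least element $\bot$, and $\top=\neg\bot$ is its greatest element. Call $x$ \emph{Boolean} if $x\wedge\neg x=\bot$; applying $\neg$, this is equivalent to $x\vee\neg x=\top$. If $x$ and $y$ are Boolean, so are $\neg x$ and $x\wedge y$, because $x\wedge y\wedge(\neg x\vee\neg y)=\bot$ by distributivity, and hence so is $x\vee y=\neg(\neg x\wedge\neg y)$. For Boolean $A$, the Boolean elements below $A$ therefore form a Boolean algebra $\mathrm{Bo}(A)$ with top $A$, bottom $\bot$ and complement $x'=A\wedge\neg x$. In $S(V)$ every element is Boolean.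

\begin{definition}\label{def:persp}
A triple $(A,g,B)$ is a \emph{perspectivity} if $A$ and $B$ are Boolean and
\begin{equation}\label{eq:persp}
AA\le A,\quad BB\le B,\quad gg\le g,\quad g\wedge A\le e,\quad g\wedge B\le e,\quad A\le gB,\quad B\le gA .
\end{equation}
We put $F_g(x)=gx\wedge B$ for $x\le A$ and $G_g(y)=gy\wedge A$ for $y\le B$.
\end{definition}

The definition is symmetric in $A$ and $B$, and the symmetry exchanges $F_g$ and $G_g$. All concrete perspectivities that we need come from one computation.

\begin{lemma}\label{lem:lines}
Let $c,a,b\in V$ be linearly independent, $\lambda\in\mathbb Q^*$, $A=\langle c,a\rangle$, $B=\langle c,b\rangle$ and $g=\langle a-\lambda b\rangle$. Then $(A,g,B)$ is a perspectivity in $S(V)$, the maps $F_g,G_g$ preserve arbitrary unions, and for $t\in\mathbb Q$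
\[
F_g([c+ta])=[c+\lambda tb],\qquad G_g([c+tb])=[c+\lambda^{-1}ta].
\]
\end{lemma}

\begin{proof}
The sets $A,B,g$ are subspaces. A vector $\mu(a-\lambda b)$ lies in $A$ or in $B$ only if $\mu=0$, and $g+A=g+B=\langle c,a,b\rangle$ contains $A$ and $B$. Sum with $g$ and intersection with a fixed set preserve unions. For $\kappa\ne0$, the vector $\kappa(c+ta)+\mu(a-\lambda b)$ lies in $B$ if and only if $\mu=-\kappa t$, and then it equals $\kappa(c+\lambda tb)$. The formula for $G_g$ follows by exchanging $a$ and $b$, since $g=\langle b-\lambda^{-1}a\rangle$.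
\end{proof}

The next lemma says that the seven inequalities \eqref{eq:persp} already force bijectivity. One inequality, $G_gF_g(x)\le x$, is subtraction. The work lies in showing that $F_g$ respects complements, for then this inequality, applied to $x'$, gives the opposite one.

\begin{lemma}\label{lem:persp}
If $(A,g,B)$ is a perspectivity, then $F=F_g$ is an isomorphism of Boolean algebras $\mathrm{Bo}(A)\to\mathrm{Bo}(B)$ with inverse $G=G_g$.
\end{lemma}

\begin{proof}
\emph{(a) $GF(x)\le x$ for $x\le A$.} As $A$ is Boolean, $g=(g\wedge A)\vee(g\wedge\neg A)\le e\vee\neg A$. Also $xA\le AA\le A$. Using $gg\le g$ and Lemma~\ref{lem:sub}, we get $GF(x)\le ggx\wedge A\le gx\wedge A\le x\vee(A\wedge\neg A)=x$.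

\emph{(b) For $x\le A$ and $y\le B$: $F(x)\le\neg y$ if and only if $G(y)\le\neg x$.} As $B$ is Boolean, $gx=F(x)\vee(gx\wedge\neg B)$, and $\neg B\le\neg y$. So $F(x)\le\neg y$ is equivalent to $gx\le\neg y$. By symmetry, $G(y)\le\neg x$ is equivalent to $gy\le\neg x$. The two are equivalent by (M4).

\emph{(c) $F$ preserves binary joins and $F(A)=B$.} The first claim holds because fusion and meet distribute over joins, the second because $B\le gA$.

\emph{(d) $F$ is a homomorphism $\mathrm{Bo}(A)\to\mathrm{Bo}(B)$.} Let $x\in\mathrm{Bo}(A)$, $y=F(x)$ and $y_1=F(x')$. By (c), $y\vee y_1=B$. By (a), $G(y)\le x\le\neg x'$, so (b) applied to $x'$ and $y$ gives $y_1\le\neg y$. Together with $\neg B\le\neg y$ this yields $\top=y\vee y_1\vee\neg B\le y\vee\neg y$, so $y$ is Boolean. Further, $y_1\le B\wedge\neg y=(y\vee y_1)\wedge\neg y\le y_1$, that is, $F(x')=F(x)'$. A map that preserves joins and complements is a Boolean homomorphism. By symmetry, $G$ is a homomorphism $\mathrm{Bo}(B)\to\mathrm{Bo}(A)$.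

\emph{(e) $GF$ and $FG$ are identities.} For $x\in\mathrm{Bo}(A)$, (d) and (a) give $GF(x)'=GF(x')\le x'$, so $x\le GF(x)$, and $GF(x)=x$ by (a). By symmetry, $FG(y)=y$ on $\mathrm{Bo}(B)$.
\end{proof}

The conditions on $g$ bound its size from both sides. With $A,B$ as in Lemma~\ref{lem:lines}, the choice $g=V$ violates only $g\wedge A\le e$ and $g\wedge B\le e$, and $F_g$ sends every nonempty set to $B$. The choice $g=\{0\}$ violates only $A\le gB$ and $B\le gA$, and $F_g(A)=A\cap B\neq B$.

\section{An automorphism of infinite order}\label{sec:fmp}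

Going from $A$ to $B$ by one perspectivity and returning by another gives an automorphism of $\mathrm{Bo}(A)$ that need not be the identity. Let $c,a,b$ be a basis of $\mathbb Q^3$, and put
\[
A=\langle c,a\rangle,\qquad B=\langle c,b\rangle,\qquad g=\langle a-b\rangle,\qquad h=\langle 2a-b\rangle=\langle a-\tfrac12b\rangle .
\]
By Lemma~\ref{lem:lines}, $(A,g,B)$ and $(A,h,B)$ are perspectivities, and the term
\[
\varphi(x)=h(gx\wedge B)\wedge A=G_hF_g(x)
\]
sends $[c+ta]$ to $[c+tb]$ and then to $[c+2ta]$; see Figure~\ref{fig:doubling}. The orbit of $[c+a]$ never returns to its start.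

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.3]
\draw[->] (0,0)--(4.7,0) node[right]{$A$};
\draw[->] (0,0)--(0,2.5) node[above]{$B$};
\draw[thick] (1,0)--(0,1);
\draw[thick] (2,0)--(0,2);
\draw[thick,dashed] (0,1)--(2,0);
\draw[thick,dashed] (0,2)--(4,0);
\fill (0,0) circle (1.4pt) node[below left]{$c$};
\fill (1,0) circle (1.4pt) node[below]{$c+a$};
\fill (2,0) circle (1.4pt) node[below]{$c+2a$};
\fill (4,0) circle (1.4pt) node[below]{$c+4a$};
\fill (0,1) circle (1.4pt) node[left]{$c+b$};
\fill (0,2) circle (1.4pt) node[left]{$c+2b$};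
\end{tikzpicture}
\caption{The affine plane $c+\langle a,b\rangle$ in $\mathbb Q^3$, in which $A=\langle c,a\rangle$ and $B=\langle c,b\rangle$ appear as the two axes. Projecting from $A$ to $B$ in the direction $a-b$ (solid) and back in the direction $2a-b$ (dashed) sends $c+ta$ to $c+2ta$.}
\label{fig:doubling}
\end{figure}

A quasi-inequation cannot mention all iterates $\varphi^k(p)$, but it can mention one set $X$ that contains them: if $p\le X$ and $\varphi(X)\le X\wedge\neg p$, then no iterate $\varphi^k(p)$ with $k\ge1$ meets $p$. In a finite algebra this is impossible for $p\ne\bot$, since $\varphi$ has finite order. A finite example shows what happens. The same construction over the field with five elements gives a finite de Morgan monoid (the first part of the proof of Lemma~\ref{lem:SV} uses only the scalars $-1$ and $\frac12$). There $t$ runs through $1,2,4,3,1$, so the orbit $X$ of $p=[c+a]$ satisfies $\varphi(X)=X\supseteq p$.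

\begin{proof}[Proof of Theorem~\ref{thm:fmp}]
Let $Q_2$ be the quasi-inequation in the variables $z,A,B,g,h,X,p$ with conclusion $p\le z$ and the following premises: \eqref{eq:Z} for $z$ and the other six variables; $y\wedge\neg y\le z$ for $y=A,B,p$; the inequalities \eqref{eq:persp} for $(A,g,B)$ and for $(A,h,B)$; and
\[
p\le X\le A,\qquad\varphi(X)\le X,\qquad\varphi(X)\le\neg p .
\]

\emph{$Q_2$ holds in every finite de Morgan monoid.} Assume the premises, with $z=\bot$ by Lemma~\ref{lem:bottom}. Then $p\in\mathrm{Bo}(A)$, and both triples are perspectivities. By Lemma~\ref{lem:persp}, $\varphi=G_hF_g$ restricts to a permutation of the finite set $\mathrm{Bo}(A)$, so $\varphi^k(p)=p$ for some $k\ge1$. The term function $\varphi$ is monotone on all of $M$, so $X$ need not be Boolean: from $\varphi(X)\le X$ we get $\varphi^j(X)\le X$ for all $j\ge0$, and $\varphi^{k-1}(p)\le\varphi^{k-1}(X)\le X$. Therefore $p=\varphi^k(p)\le\varphi(X)\le\neg p$, and $p\le p\wedge\neg p\le z$.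

\emph{$Q_2$ fails in $S(\mathbb Q^3)$.} Take $A,B,g,h$ as above, $z=\emptyset$, $p=[c+a]$ and $X=\bigcup_{i\ge0}[c+2^ia]$. Since $\varphi$ preserves unions, $\varphi(X)=\bigcup_{i\ge1}[c+2^ia]\subseteq X$. This set is disjoint from $p$, because $\kappa(c+2^ia)=\kappa'(c+a)$ with $\kappa\ne0$ forces $\kappa=\kappa'$ and $2^i=1$. So all premises hold, and $p\ne\emptyset$.

By Proposition~\ref{prop:transl}, $\alpha_{Q_2}$ is valid in all finite de Morgan monoids and refuted in $S(\mathbb Q^3)$. If $L\subseteq\mathrm{Log}\,S(\mathbb Q^3)$, then $\alpha_{Q_2}\notin L$, and no finite de Morgan monoid refutes it, so $L$ lacks the finite model property. For $n\ge3$ we have $S(\mathbb Q^3)\in\mathcal K_n$ by Lemma~\ref{lem:SV}, so $\mathbf R_n\subseteq\mathrm{Log}\,S(\mathbb Q^3)$.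
\end{proof}

\begin{remark}
The model $S(\mathbb Q^2)\in\mathcal K_2$ cannot replace $S(\mathbb Q^3)$, since $Q_2$ holds in it. The premises force $z=\emptyset$, and $A$ is empty or a subspace. If $A\neq\mathbb Q^2$, then $\mathrm{Bo}(A)$ has at most four elements and the argument above applies. If $A=\mathbb Q^2$, then \eqref{eq:persp} forces $g=h=\{0\}$ and $B=A$, so $\varphi$ is the identity and $p\le X\le\neg p$.
\end{remark}

\section{Two commuting automorphisms and the domino problem}\label{sec:undec}

\subsection*{The domino problem}
An \emph{instance} is a finite set $T$ with relations $H,U\subseteq T\times T$. A \emph{tiling} of a set $P\subseteq\mathbb Z^2$ is a map $\theta:P\to T$ such that $(\theta(i,j),\theta(i+1,j))\in H$ and $(\theta(i,j),\theta(i,j+1))\in U$ whenever both positions lie in $P$. Let $\mathbb N=\{0,1,2,\dots\}$. The following are equivalent: $\mathbb N^2$ can be tiled; every square $\{0,\dots,N\}^2$ can be tiled; $\mathbb Z^2$ can be tiled. The first implies the second and the third implies the first by restriction. If the second holds, then by translation every square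 $\{-N,\dots,N\}^2$ has a tiling; these tilings form an infinite, finitely branching tree under restriction, and by K\"onig's lemma it has an infinite branch, whose union tiles $\mathbb Z^2$. Berger's theorem \cite{Berger} states that no algorithm decides whether the plane can be tiled by translates of finitely many given unit squares with colored edges so that adjacent edges have equal colors. This is the case in which $H$ and $U$ express matching colors. Hence it is undecidable whether an instance tiles $\mathbb N^2$.

\subsection*{Why commutation is the issue}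
Begin with one dimension. Let $\varphi$ be an automorphism of $\mathrm{Bo}(A)$, let $Y_\sigma$ ($\sigma\in T$) be disjoint elements with $\varphi(Y_\sigma)\le\bigvee_{(\sigma,\rho)\in H}Y_\rho$, and let $q$ be a point of some $Y_\sigma$. Then each $\varphi^i(q)$ lies in exactly one $Y_{\theta(i)}$, and consecutive tiles $\theta(i),\theta(i+1)$ are related by $H$. With a second automorphism $\psi$ for $U$, every word in $\varphi,\psi$ carries $q$ to a tile, and these tiles fit into a grid if $\varphi\psi=\psi\varphi$. In $S(V)$ we can take multiplication of the coordinate $t$ by $2$ and by $3$. The difficulty is that commutation is a statement about all elements of $\mathrm{Bo}(A)$, while a premise is a single inequality. What is needed is an inequality between the centers that determines the composite of two perspectivities.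

Let $A,B,C$ be three projective lines through a common point that do not lie in one plane, with centers $g$ for $A,B$ and $h$ for $B,C$. The line through $g$ and $h$ meets the plane spanned by $A$ and $C$ in one point $k$, and projecting from $g$ and then from $h$ is projecting from $k$. The abstract proof is another subtraction.

\begin{lemma}\label{lem:compose}
Let $M$ have a least element. Let $(A,g,B)$, $(B,h,C)$, $(A,k,C)$ be perspectivities with $e\le A$ and $e\le C$, let $D=AC$ be Boolean, and let $hg\wedge D\le k$. Then $F_hF_g=F_k$ on $\mathrm{Bo}(A)$.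
\end{lemma}

\begin{proof}
We have $DD=AACC\le D$, and $A=Ae\le D$, $C=eC\le D$. As $D$ is Boolean, $hg=(hg\wedge D)\vee(hg\wedge\neg D)\le k\vee\neg D$. Let $x\in\mathrm{Bo}(A)$. Then $xD\le DD\le D$, and Lemma~\ref{lem:sub} gives $hgx\wedge D\le kx\vee(D\wedge\neg D)=kx$. Since $C\le D$,
\[
F_hF_g(x)=h(gx\wedge B)\wedge C\le hgx\wedge D\wedge C\le kx\wedge C=F_k(x).
\]
Both sides are Boolean isomorphisms $\mathrm{Bo}(A)\to\mathrm{Bo}(C)$ by Lemma~\ref{lem:persp}. So the inequality for $x'$ reads $F_hF_g(x)'\le F_k(x)'$, and equality follows.
\end{proof}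

This lemma is the reason for the fourth dimension. If $A\ne C$ are planes in $\mathbb Q^3$ and $g\ne h$ are one-dimensional subspaces, then $D=\mathbb Q^3$, so $k$ must contain the plane $h+g$, which meets $A$ in a nonzero vector, against $k\wedge A\le e$.

In coordinates, let $c,a,b,b'$ be a basis of $\mathbb Q^4$, and for $\lambda\in\mathbb Q^*$ put
\begin{equation}\label{eq:four}
\begin{array}{c}
A=\langle c,a\rangle,\quad B=\langle c,b\rangle,\quad C=\langle c,b'\rangle,\quad D=A+C=\langle c,a,b'\rangle,\\[3pt]
g_\lambda=\langle a-\lambda b\rangle,\quad h_\lambda=\langle b-\lambda b'\rangle,\quad k_\lambda=\langle a-\lambda b'\rangle .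
\end{array}
\end{equation}
A vector $\xi(a-\lambda b)+\eta(b-\mu b')$ lies in $D$ if and only if $\eta=\xi\lambda$, and then it equals $\xi(a-\lambda\mu b')$. Hence
\begin{equation}\label{eq:mult}
(h_\mu+g_\lambda)\cap D\subseteq k_{\lambda\mu}.
\end{equation}
So the hypothesis of Lemma~\ref{lem:compose} records a product of scalars. The premises below record $1\cdot2=2\cdot1$, $1\cdot3=3\cdot1$ and $2\cdot3=3\cdot2$. The first two identify the role of $h_2,h_3$ with that of $g_2,g_3$, and the third then gives the commutation.

\begin{proof}[Proof of Theorem~\ref{thm:undec}]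
Given an instance $(T,H,U)$, let $Q_3$ be the quasi-inequation in the variables $z,A,B,C$, $g_1,g_2,g_3$, $h_1,h_2,h_3$, $k_2,k_3,k_6$, $p$ and $Y_\sigma$ ($\sigma\in T$), with the abbreviations
\[
D=AC,\qquad\varphi(x)=g_1(g_2x\wedge B)\wedge A,\qquad\psi(x)=g_1(g_3x\wedge B)\wedge A ,
\]
with conclusion $p\le z$, and with the following premises, in which an empty join means $z$:
\begin{itemize}
\item[(T1)] \eqref{eq:Z} for $z$ and all other variables, and $y\wedge\neg y\le z$ for $y=A,B,C,D,p$ and all $Y_\sigma$;
\item[(T2)] $e\le A$, $e\le C$, and \eqref{eq:persp} for $(A,g_i,B)$, $(B,h_i,C)$ with $i=1,2,3$ and for $(A,k_i,C)$ with $i=2,3,6$;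
\item[(T3)] $h_mg_l\wedge D\le k_{lm}$ for all $l\ne m$ in $\{1,2,3\}$, where $lm$ is the product;
\item[(T4)] $Y_\sigma\le A$, \ $Y_\sigma\wedge Y_\rho\le z$ for $\sigma\ne\rho$, and $p\le\bigvee_{\sigma\in T}Y_\sigma$;
\item[(T5)] $\varphi(Y_\sigma)\le\bigvee_{(\sigma,\rho)\in H}Y_\rho$ and $\psi(Y_\sigma)\le\bigvee_{(\sigma,\rho)\in U}Y_\rho$ for all $\sigma\in T$.
\end{itemize}
Let $\chi=\alpha_{Q_3}$. It is computable from the instance.

\emph{(a) If $\mathbb N^2$ cannot be tiled, then $\chi\in\mathbf R$.} By Proposition~\ref{prop:transl} it suffices to show that $Q_3$ holds in every de Morgan monoid. Assume the premises, with $z=\bot$ by Lemma~\ref{lem:bottom}. Let $\gamma_i=F_{g_i}:\mathrm{Bo}(A)\to\mathrm{Bo}(B)$ and $\eta_i=F_{h_i}:\mathrm{Bo}(B)\to\mathrm{Bo}(C)$ be the isomorphisms of Lemma~\ref{lem:persp}. By (T3) and Lemma~\ref{lem:compose}, $\eta_m\gamma_l=F_{k_{lm}}=\eta_l\gamma_m$ for $l\ne m$, that is,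
\[
\eta_2\gamma_1=\eta_1\gamma_2,\qquad\eta_3\gamma_1=\eta_1\gamma_3,\qquad\eta_3\gamma_2=\eta_2\gamma_3 .
\]
The first two give $\eta_1^{-1}\eta_2=\gamma_2\gamma_1^{-1}$ and $\eta_1^{-1}\eta_3=\gamma_3\gamma_1^{-1}$. Applying $\eta_1^{-1}$ to the third and substituting gives $\gamma_3\gamma_1^{-1}\gamma_2=\gamma_2\gamma_1^{-1}\gamma_3$. On $\mathrm{Bo}(A)$ we have $\varphi=G_{g_1}F_{g_2}=\gamma_1^{-1}\gamma_2$ and $\psi=\gamma_1^{-1}\gamma_3$. Applying $\gamma_1^{-1}$ to the last equation gives $\psi\varphi=\varphi\psi$. So $\varphi$ and $\psi$ are commuting automorphisms of $\mathrm{Bo}(A)$, and $p$ and all $Y_\sigma$ belong to $\mathrm{Bo}(A)$ by (T1) and (T4).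

The algebra $\mathrm{Bo}(A)$ may have no atoms, so there may be no point $q$ to follow. Compactness repairs this, since only finitely many positions matter. Choose $N$ such that $\{0,\dots,N\}^2$ cannot be tiled, and suppose $p\ne\bot$. Put $Y_\sigma^{ij}=\varphi^{-i}\psi^{-j}(Y_\sigma)$. The subalgebra $E$ of $\mathrm{Bo}(A)$ generated by $p$ and all $Y^{ij}_\sigma$ with $0\le i,j\le N$ is finitely generated, hence finite, so it has an atom $q\le p$. Recall that an atom of $E$ below a join of elements of $E$ is below one of them; in particular the join is not empty.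

Let $Y=\bigvee_\sigma Y_\sigma$. By (T5), $\varphi(Y)\le Y$ and $\psi(Y)\le Y$, so $\varphi^i\psi^j(p)\le\varphi^i\psi^j(Y)\le Y$, and $q\le p\le\bigvee_\sigma Y^{ij}_\sigma$. Hence for $0\le i,j\le N$ there is a $\sigma$ with $q\le Y^{ij}_\sigma$. It is unique, since $Y^{ij}_\sigma\wedge Y^{ij}_\rho=\bot$ for $\sigma\ne\rho$ by (T4). Call it $\theta(i,j)$. Let $\sigma=\theta(i,j)$, so that $\varphi^i\psi^j(q)\le Y_\sigma$. If $i<N$, then $\varphi^{i+1}\psi^j(q)\le\varphi(Y_\sigma)\le\bigvee_{(\sigma,\rho)\in H}Y_\rho$, so $q\le Y_\rho^{i+1,j}$ for some $\rho$ with $(\sigma,\rho)\in H$, and $\rho=\theta(i+1,j)$ by uniqueness. If $j<N$, then by commutation $\varphi^i\psi^{j+1}(q)=\psi\varphi^i\psi^j(q)\le\psi(Y_\sigma)\le\bigvee_{(\sigma,\rho)\in U}Y_\rho$, so $q\le Y_\rho^{i,j+1}$ for some $\rho$ with $(\sigma,\rho)\in U$, and $\rho=\theta(i,j+1)$. Thus $\theta$ tiles $\{0,\dots,N\}^2$, a contradiction. Hence $p=\bot=z$.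

\emph{(b) If $\theta$ tiles $\mathbb N^2$, then $\chi\notin\mathrm{Log}\,S(\mathbb Q^4)$.} We show that $Q_3$ fails in $S(\mathbb Q^4)$. Take $z=\emptyset$, the subspaces \eqref{eq:four}, and
\[
p=[c+a],\qquad Y_\sigma=\bigcup\{[c+2^i3^ja]:\theta(i,j)=\sigma\}.
\]
(T1) holds since $S(\mathbb Q^4)$ is Boolean. (T2) follows from Lemma~\ref{lem:lines} applied to the triples $(c,a,b)$, $(c,b,b')$ and $(c,a,b')$, and (T3) is \eqref{eq:mult}. The points $[c+ta]$ are distinct for distinct $t$, and $(i,j)\mapsto2^i3^j$ is injective, so the $Y_\sigma$ are disjoint; also $p\subseteq Y_{\theta(0,0)}$. This gives (T4). By Lemma~\ref{lem:lines}, $\varphi$ and $\psi$ preserve unions, $\varphi([c+ta])=G_{g_1}([c+2tb])=[c+2ta]$, and $\psi([c+ta])=G_{g_1}([c+3tb])=[c+3ta]$. If $\theta(i,j)=\sigma$, then $\varphi([c+2^i3^ja])\subseteq Y_{\theta(i+1,j)}$ with $(\sigma,\theta(i+1,j))\in H$, and $\psi([c+2^i3^ja])\subseteq Y_{\theta(i,j+1)}$ with $(\sigma,\theta(i,j+1))\in U$. This gives (T5). The conclusion fails, as $p\ne\emptyset$.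

If $\mathbf R\subseteq L\subseteq\mathrm{Log}\,S(\mathbb Q^4)$, then by (a) and (b) $\chi\in L$ if and only if the instance does not tile $\mathbb N^2$. A decision procedure for $L$ would therefore decide the domino problem. Finally, Lemma~\ref{lem:SV} gives $\mathbf{KR}\subseteq\mathrm{Log}\,S(\mathbb Q^4)$ and $\mathbf R_n\subseteq\mathrm{Log}\,S(\mathbb Q^4)$ for $n\ge4$, and $\bigcap_n\mathbf R_n\subseteq\mathbf R_4$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Berger}
Berger, \emph{The undecidability of the domino problem}, Mem. Amer. Math. Soc. 66, 1966.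

\bibitem{Dunn}
Dunn, \emph{Algebraic completeness results for R-mingle and its extensions}, J. Symbolic Logic 35, 1970.

\bibitem{Handbook}
\emph{Handbook of Philosophical Logic},
\texttt{http://exosomatic.net/\allowbreak ENTER/\allowbreak Philosophy-\allowbreak Psychology-\allowbreak Sociology\allowbreak\%20-\%20\&\%20SEE\allowbreak\%20Self\allowbreak\%20Help/\allowbreak Handbook\allowbreak\%20of\allowbreak\%20Philosophical\allowbreak\%20Logic,\allowbreak\%202nd\allowbreak\%20Edi.\allowbreak\%20-\%20Dov\allowbreak\%20M.\allowbreak\%20Gabbay\allowbreak\%20and\allowbreak\%20F.\allowbreak\%20Guenthner.pdf}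

\end{thebibliography}
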